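# Two circles through every point of a simply connected complete surface

## Planes, spheres, and a bound on the number of exceptional points

**Theorem 1.** Let $M\subset E^3$ be a connected embedded $C^\infty$ surface which is simply connected and complete in the induced metric. If through every point of $M$ there pass two distinct circles contained in $M$, then $M$ is a plane or a sphere.

**Theorem 2.** Let $M\subset E^3$ be a connected embedded $C^\infty$ surface which is simply connected and complete in the induced metric, and let $E\subset M$ be closed and discrete, possibly empty. Assume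

$$(H_E)\qquad\text{through every point of } M\setminus E \text{ there pass two distinct circles contained in } M,$$

and assume that $M$ is neither a plane nor a sphere. Then $M$ lies on a Darboux cyclide
$$a|x|^4+|x|^2\lambda(x)+\mu(x)=0\qquad(a \text{ constant},\ \lambda\text{ linear},\ \deg\mu\le 2,\ \text{not identically zero}).$$
If $M$ is compact, then $\#E\ge 4$; if $M$ is non-compact, then $\#E\ge 2$. Both bounds are sharp.

**Corollary.** A simply connected complete $C^\infty$ surface in $E^3$ with two circles through every point outside a set of at most one point (at most three points if the surface is compact) is a plane or a sphere, and these numbers are optimal.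

The corollary is Theorem 2 read backwards, since a finite set is closed and discrete. Theorem 1 is the case $E=\emptyset$; it says that a conjecture of K. Ogiue and R. Takagi is true.

Let us read the hypotheses slowly. *Embedded* means that $M$ carries the subspace topology of $E^3$; we do not assume that $M$ is closed in $E^3$. A *circle* is a round circle of $E^3$, and "contained in $M$" means contained as a set of points. Nothing is said about how the two circles at $p$ depend on $p$, about the angle between them, or about whether there are more than two. By the classification of surfaces, $M$ is homeomorphic to $S^2$ or to $\mathbb R^2$.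

Three results in this direction are known. (1) (Ogiue–Takagi) A $C^\infty$ surface which contains, through each point, two circles tangent to each other is (a part of) a plane or a sphere. (2) A simply connected complete $C^\infty$ surface with three circles through each point is a plane or a sphere. (3) A simply connected complete $C^1$ surface which contains, through each point, two circles transversal to each other is (a part of) a plane or a sphere. None of them is used below.

Both global hypotheses matter. An open round disc in a plane is simply connected and contains many circles through each point, but it is not complete. The torus obtained by rotating a circle of radius $r$ about an axis at distance $R>r$ from its center is complete and contains a meridian and a parallel through each point, but it is not simply connected. Note for later that a meridian and a parallel cross at exactly one point. In a simply connected surface this cannot happen, and Lemma 1 below rests on that.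

The torus is also an example of a Darboux cyclide. Its equation $(\sqrt{x_1^2+x_2^2}-R)^2+x_3^2=r^2$ becomes, after squaring, $(|x|^2+R^2-r^2)^2=4R^2(x_1^2+x_2^2)$, so $a=1$, $\lambda=0$ and $\mu=2(R^2-r^2)|x|^2+(R^2-r^2)^2-4R^2(x_1^2+x_2^2)$. Every quadric surface is a Darboux cyclide with $a=0$, $\lambda=0$.

## Circles on an ellipsoid and on an elliptic paraboloid

Planes and spheres contain infinitely many circles through each point. The next simplest surfaces are quadrics, and they show how close Theorem 1 is to being false.

**Example 1 (ellipsoid).** Let $a_1>a_2>a_3>0$ and let $M$ be $\frac{x_1^2}{a_1^2}+\frac{x_2^2}{a_2^2}+\frac{x_3^2}{a_3^2}=1$. Put $p=\sqrt{a_2^{-2}-a_1^{-2}}>0$ and $q=\sqrt{a_3^{-2}-a_2^{-2}}>0$. Then the equation of $M$ reads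
$$\frac{|x|^2}{a_2^2}-(px_1-qx_3)(px_1+qx_3)=1. \tag{1}$$
Let $\varepsilon=\pm1$. On the plane $px_1-\varepsilon qx_3=k$ it becomes $|x|^2-a_2^2k(px_1+\varepsilon qx_3)=a_2^2$, which is the equation of a sphere (complete the square; the squared radius is at least $a_2^2$). So the section of $M$ by this plane is a circle, a point or empty. Through each $x\in M$ passes one plane for each $\varepsilon$. If its section is only $\{x\}$, the plane must be the tangent plane at $x$, so $(x_1/a_1^2,x_2/a_2^2,x_3/a_3^2)$ is proportional to $(p,0,-\varepsilon q)$, that is, $x=\tau(a_1^2p,0,-\varepsilon a_3^2q)$ with $\tau$ determined up to sign. This gives two points for each $\varepsilon$, and these four points are distinct because $p,q\neq0$. Through every other point of $M$ pass two circles; they lie in different planes, so they are distinct. Hence $(H_E)$ holds with $\#E=4$.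

**Example 2 (elliptic paraboloid).** Let $a>b>0$ and let $M$ be $x_3=\frac{x_1^2}{a^2}+\frac{x_2^2}{b^2}$. It is a graph over the plane and closed in $E^3$, so it is simply connected and complete. Put $m=\pm\sqrt{a^2/b^2-1}$, so that $\frac{1+m^2}{a^2}=\frac1{b^2}$. On the plane $x_3=mx_2+k$ we have $x_3^2=m^2x_2^2+2mkx_2+k^2$, hence on this plane
$$\frac{x_1^2}{a^2}+\frac{x_2^2}{b^2}-x_3=\frac{1}{a^2}|x|^2+(\text{affine function of }x).$$
So the section of $M$ is the intersection of the plane with $\{\frac1{a^2}|x|^2+\text{affine}=0\}$, which is a sphere, a point or empty; the section is therefore a circle, a point or empty. Its projection to the $(x_1,x_2)$-plane is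
$$\frac{x_1^2}{a^2}+\Big(\frac{x_2}{b}-\frac{mb}{2}\Big)^2=k+\frac{m^2b^2}{4},$$
which is a single point only for $k=-m^2b^2/4$, namely $(0,mb^2/2)$. So through every point of $M$ except the two points $(0,\pm\frac{|m|b^2}{2},\frac{m^2b^2}{4})$ pass two circles, one for each sign of $m$; they span different planes and are distinct. Hence $(H_E)$ holds with $\#E=2$ on a non-compact $M$.

These two examples are the sharpness part of Theorem 2. What remains is to prove the lower bounds, the cyclide equation, and Theorem 1.

## Where a foliation argument stops: umbilic points

Here is a natural plan. Suppose we could select some of the circles of $M$ so that they partition $M$ and their tangent lines form a continuous line field. Take one selected circle $c$. It bounds a closed disc $D\subset M$. As $D$ is simply connected, the line field on $D$ is spanned by a continuous vector field without zeros, tangent to $\partial D$ along $\partial D$. But a field tangent to a Jordan curve without zeros has index $\pm1$ along it, whereas a field without zeros on the whole disc has index $0$. This contradiction would finish the proof, for $S^2$ and $\mathbb R^2$ alike.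

To carry out the plan one must take limits of circles: if $x_n\to x$ and $c_n\ni x_n$ are circles in $M$, one wants a limit circle through $x$. This fails when the radii of the $c_n$ tend to $0$. It does happen: on the ellipsoid the circles in the planes $px_1-qx_3=k$ shrink to a point as $k$ tends to its extreme value. Recall that a point is *umbilic* if the two principal curvatures agree there (every point of a sphere is umbilic; a round cylinder has no umbilic point). Lemma 4 will show that circles can shrink only towards umbilic points. So the plan works locally on the open set $N$ of non-umbilic points. At an umbilic point the hypothesis still gives two circles, but nothing relates them to the circles at nearby points, and a priori the set of umbilic points is an arbitrary closed set. The foliation known on $N$ has no reason to continue.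

The way past this is to replace circles by something that exists globally. In the conformal model, circles are plane sections of a quadric $\Sigma\subset\mathbb{RP}^4$. We shall see that, near one good point, all the planes of our circles pass through one point $v$, and projecting from $v$ turns the two families of circles into the two families of lines on one doubly ruled quadric $Q\subset\mathbb{RP}^3$. The lines of $Q$ go on regardless of umbilic points. Following them, we extend the circles until a circle shrinks to a point $q\in M$. Finally, two circles through $q$ would have to meet all the small circles around $q$, and this forces these small circles onto one sphere, which is impossible.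

## Circles as plane sections of a quadric in $\mathbb{RP}^4$

Put $\widehat E=E^3\cup\{\infty\}$, and on $\mathbb R^5$ let $\langle X,X\rangle=X_1^2+X_2^2+X_3^2+X_4^2-X_5^2$, $\Sigma=\{\langle X,X\rangle=0\}\subset\mathbb{RP}^4$. Identify $\widehat E$ with $\Sigma$ by
$$x\mapsto X(x)=\Big[x,\tfrac{|x|^2-1}{2},\tfrac{|x|^2+1}{2}\Big],\qquad \infty\mapsto[0,0,0,1,1]. \tag{2}$$
Elements of $O(4,1)$ act on $\Sigma$ as Möbius transformations; for instance the inversion $x\mapsto x/|x|^2$ is $X_4\mapsto-X_4$.

**Definition.** A *g-circle* is a circle or a straight line (with $\infty$ added when viewed in $\widehat E$). A *g-sphere* is a sphere or a plane (with $\infty$). "A g-circle in $M$" means that its part in $E^3$ is contained in $M$; it is then a smooth, closed, embedded curve of $M$. Two g-circles are *cospherical* if some g-sphere contains both. They are *transversal* at a common point if their tangent lines there differ, and *tangent* otherwise. "Circle" alone always means an honest round circle.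

For example, two parallel lines are cospherical, and tangent at $\infty$; the circles $\{x_1^2+x_2^2=1,x_3=0\}$ and $\{x_2^2+x_3^2=1,x_1=5\}$ are not cospherical, because the centers of spheres through the first lie on the $x_3$-axis, those through the second on the line $x_2=x_3=0$, so a common sphere would have center $0$ and both radii $1$ and $\sqrt{26}$; and they lie in no common plane.

We need some linear algebra of the signature $(4,1)$. A subspace on which the form vanishes has dimension at most $1$, since otherwise it would meet $\{X_5=0\}$, where the form is positive definite. So two independent null vectors $u,w$ have $\langle u,w\rangle\ne0$, and $u+w$ or $u-w$ is negative. The orthogonal complement of a negative vector is positive definite. Hence a subspace containing a negative vector, in particular one containing two independent null vectors, is non-degenerate with exactly one negative direction. Also, a line of $\mathbb{RP}^4$ meets $\Sigma$ in at most two points, and the orthogonal complement of a null vector $u$ meets $\Sigma$ only in $[u]$.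

A hyperplane $w\cdot(X_1,X_2,X_3)+\alpha X_4+\beta X_5=0$ cuts out $\frac{\alpha+\beta}{2}|x|^2+w\cdot x+\frac{\beta-\alpha}{2}=0$, and contains $\infty$ iff $\alpha+\beta=0$. So the hyperplane sections of $\Sigma$ with more than one point are exactly the g-spheres; for instance $X_4=0$ is the unit sphere and $X_3=0$ the plane $x_3=0$. Next, let $\Pi=P(W)$ be a plane of $\mathbb{RP}^4$ with more than one point on $\Sigma$. Then $W$ has signature $(2,1)$, so $\Pi\cap\Sigma$ is a non-degenerate conic. Every hyperplane through $\Pi$ cuts $\Sigma$ in a g-sphere, and one of these hyperplanes contains $\infty$. So $\Pi\cap\Sigma$ is the intersection of a plane of $E^3$ with another g-sphere, with more than one point: a g-circle. Conversely a g-circle $c$ is an intersection of two distinct g-spheres, hence a plane section. As no three points of $\Sigma$ are collinear, $c$ spans this plane. We call it $\Pi_c$; thus $\Pi_c\cap\Sigma=c$, and the form has signature $(2,1)$ on $\Pi_c$. The tangent line of $c$ at $p$ corresponds to the projective line $P(W\cap p^\perp)$, $\Pi_c=P(W)$, which meets $c$ only in $p$.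

**(F1)** *Distinct g-circles $c,c'$ are cospherical iff $\Pi_c\cap\Pi_{c'}$ is a line; otherwise $\Pi_c\cap\Pi_{c'}$ is exactly one point.* Indeed, a g-sphere contains $c$ iff its hyperplane contains $\Pi_c$, and two distinct planes of $\mathbb{RP}^4$ always meet, in a line iff they lie in a common hyperplane.

**(F2)** *If a g-circle $c$ has three points in common with a g-sphere $S$, or is tangent to $S$ at one point and meets $S$ at another, then $c\subset S$.* Let $S=\Sigma\cap H$. If $c\not\subset S$, then $\Pi_c\cap H$ is a line and $c\cap S$ is its intersection with the conic $c$: at most two points, and only $p$ if the line is the tangent of $c$ at $p$, which is the case when $c$ is tangent to $S$ at $p$.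

**(F3)** *Distinct g-circles have at most two common points. If they are tangent at $p$, then $p$ is their only common point. If they are tangent at a point, or have two common points, they lie on a unique common g-sphere.* The common points are $\Pi_c\cap\Pi_{c'}\cap\Sigma$, and $\Pi_c\cap\Pi_{c'}$ is a point or a line, so there are at most two. If the g-circles are tangent at $p$, then $\Pi_c\cap\Pi_{c'}$ is the common projective tangent line, which meets $c$ only in $p$. In both cases of the last claim $\Pi_c\cap\Pi_{c'}$ is a line, so the two planes span a unique hyperplane.

**(F4)** *A g-sphere through a g-circle $c$ is determined by its tangent plane at one point $p\in c$.* Let $H\ne H'$ be hyperplanes through $\Pi_c$ whose g-spheres have the same tangent plane at $p$. That tangent plane corresponds to a projective plane in $p^\perp$ contained in $H\cap H'=\Pi_c$. So $\Pi_c\subset p^\perp$, contradicting the non-degeneracy of the form on $\Pi_c$.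

**(F5)** *For a g-circle $C$ there is a smooth submersion $F:E^3\setminus C\to\mathbb{RP}^1$ whose fibres are the sets $(S\cap E^3)\setminus C$, $S$ a g-sphere through $C$.* Write $\Pi_C=\{\alpha=\beta=0\}$ with linear forms $\alpha,\beta$ and put $F=[\alpha:\beta]$. The fibres are as claimed. To see that $F$ is a submersion at $X\in\Sigma\setminus C$, change the basis of forms so that $\alpha(X)=0\ne\beta(X)$. Then $d(\alpha/\beta)=\alpha/\beta(X)$ on tangent vectors, which are represented by $X^\perp$. If this vanished, the hyperplane $\{\alpha=0\}$ would be $X^\perp$, which meets $\Sigma$ only in $X$, although it contains $C$.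

## Two circles of $M$ touch once or cross twice

From now on $M$ and $E$ are as in Theorem 2 and $(H_E)$ holds; for Theorem 1 read $E=\emptyset$. We do not yet assume that $M$ is neither a plane nor a sphere.

The first lemma is where simple connectivity enters: it excludes the single crossing seen on the torus.

**Lemma 1.** Let $C\ne C'$ be g-circles in $M$ with a common point $p\in M$. Then, in $\widehat E$, either (a) they are tangent at $p$ and $C\cap C'=\{p\}$, or (b) they are transversal at $p$ and have exactly two common points. In both cases they lie on a unique g-sphere $S(C,C')$. In case (a), in local coordinates of $M$ near $p=(0,0)$ with $C'=\{t=0\}$, $C=\{t=g(s)\}$, the function $g$ has constant strict sign for small $s\ne0$.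

*Proof.* A circle in $M$ is a Jordan curve in $M\cong S^2$ or $\mathbb R^2$. A line in $M$ is closed in $E^3$, so $M$ is non-compact and the line is properly embedded in $M\cong\mathbb R^2$; it becomes a Jordan curve in the one-point compactification. By the Jordan curve theorem, the complement in $M$ of a g-circle $C'$ has two components, both having every point of $C'$ in their closure. Near $p$ the complement of $C'$ has just two local sides, each connected, so they lie in different components.

Case (b): two lines that meet at $p$ also meet at $\infty$. Otherwise one of the two, say $C$, is a circle. If $p$ were the only common point, $C\setminus\{p\}$ would be connected and disjoint from $C'$, so contained in one component of $M\setminus C'$. But $C$ crosses $C'$ transversally at $p$ and so has points on both local sides: a contradiction. So there is a second common point, and no third by (F3).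

Case (a): the first part is (F3). Two tangent lines coincide, so one of $C,C'$ is a circle. If $C$ is, then $C\setminus\{p\}$ is connected and disjoint from $C'$, so it lies in one component of $M\setminus C'$, and $g$ has constant strict sign near $0$. If $C'$ is, then $C'\setminus\{p\}$ lies in one component of $M\setminus C$; so the points $(s,0)$, $s\neq0$, are all on the same side of $\{t=g(s)\}$, which says the same. The g-sphere exists and is unique by (F3). $\square$

The next lemma turns "meets" into "lies on a sphere"; it is used at the two crucial places, in Lemma 3 and in Lemma 11.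

**Lemma 2.** Let $C$ be a g-circle in $M$, $q\in M\setminus C$, and let $C_1\ne C_2$ be g-circles in $M$ through $q$, both meeting $C$ in $M$. Then $C\subset S(C_1,C_2)$.

*Proof.* Put $S=S(C_1,C_2)$; it exists by Lemma 1, since $q\in C_1\cap C_2$. As $q\notin C$, $C_i\ne C$. By Lemma 1, $C_i$ either has two common points with $C$ or is tangent to $C$ at a single common point; in the latter case $C$ is tangent to $S$ there.

Suppose both have two points in common with $C$. If the two pairs coincided, $C_1\cap C_2$ would contain the pair and also $q\notin C$, three points, against (F3). So $C$ has at least three points on $S$. Suppose next that one of them, say $C_1$, is tangent to $C$ at $a$, while $C_2\cap C$ has two points. Then $C$ is tangent to $S$ at $a$ and has another point on $S$. Suppose finally that $C_i$ is tangent to $C$ at $a_i$ for $i=1,2$. If $a_1=a_2$, then $C_1,C_2$ are tangent at $a_1$ and meet also at $q\ne a_1$, against (F3). So $a_1\ne a_2$, and $C$ is tangent to $S$ at $a_1$ and meets $S$ at $a_2$. In all cases (F2) gives $C\subset S$. $\square$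

Let $N\subset M$ be the open set of non-umbilic points. An open piece of $M$ lying on a g-sphere is disjoint from $N$.

**Lemma 3.** For each g-circle $C$ in $M$ there is a closed subset $Z_C$ of $N\setminus C$ with empty interior that contains every $q\in N\setminus C$ lying on two distinct g-circles in $M$ that both meet $C$ in $M$.

*Proof.* Let $f=F|_{N\setminus C}$ with $F$ from (F5), and $Z_C=\{df=0\}$, a closed subset of $N\setminus C$. On the interior of $Z_C$ the function $f$ is locally constant, so $M$ lies locally on a g-sphere there, which is impossible in $N$; hence the interior is empty. Let $q\in N\setminus C$ lie on $C_1\ne C_2$, both meeting $C$. By Lemma 2, $C\subset S(C_1,C_2)$, so near $q$ both $C_1$ and $C_2$ lie in the $f$-fibre of $q$. If $df_q\ne0$, this fibre is a smooth arc near $q$, so $C_1$ and $C_2$ would coincide near $q$, a contradiction. So $q\in Z_C$. $\square$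

## Circles cannot shrink to a non-umbilic point

**Lemma 4.** Each $x\in N$ has a neighbourhood $V$ in $M$ and an $r_0>0$ such that every circle in $M$ meeting $V$ has radius $\ge r_0$.

*Proof.* Otherwise there are circles $c_n(\theta)=m_n+r_ne^n_\theta$ in $M$ with $r_n\to0$ and $c_n\to x$ uniformly, where $e^n_\theta=\cos\theta\,a_n+\sin\theta\,b_n$ with $a_n,b_n$ orthonormal. Put $T^n_\theta=-\sin\theta\,a_n+\cos\theta\,b_n$. Let $\nu$ be a unit normal field of $M$ near $x$, extended to a $C^1$ map on a neighbourhood of $x$ in $E^3$, and $II(u,w)=-d\nu(u)\cdot w$. Since $T^n_\theta\cdot\nu(c_n(\theta))=0$ and $\nu(c_n(\theta))\to\nu(x)$, after passing to a subsequence $a_n,b_n$ converge to an orthonormal basis of $T_xM$; let $e_\theta,T_\theta$ be the limits of $e^n_\theta,T^n_\theta$.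

For a curve $c$ in $M$, $c''\cdot\nu=II(c',c')$. Here $c_n'=r_nT^n_\theta$ and $c_n''=-r_ne^n_\theta$, so $II(T^n_\theta,T^n_\theta)=-\frac1{r_n}e^n_\theta\cdot\nu(c_n(\theta))$. Each side taken alone is not controlled by $r_n\to 0$, so we add the equations for $\theta$ and $\theta+\pi$. Because $e^n_{\theta+\pi}=-e^n_\theta$ and $c_n(\theta)-c_n(\theta+\pi)=2r_ne^n_\theta$,
$$II(T^n_\theta,T^n_\theta)+II(T^n_{\theta+\pi},T^n_{\theta+\pi})=-\frac1{r_n}e^n_\theta\cdot\big[\nu(c_n(\theta))-\nu(c_n(\theta+\pi))\big]\longrightarrow-2e_\theta\cdot d\nu_x(e_\theta)=2\,II_x(e_\theta,e_\theta).$$
The left side tends to $2\,II_x(T_\theta,T_\theta)$, as $T_{\theta+\pi}=-T_\theta$. So $II_x(T_\theta,T_\theta)=II_x(e_\theta,e_\theta)$ for all $\theta$. Taking $e_\theta$ to be a principal direction, the principal curvatures agree and $x$ is umbilic, a contradiction. $\square$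

**Lemma 5.** Let $x_n\to x$ in $M$ and let $C_n$ be g-circles in $M$ through $x_n$ with radii bounded below by a positive constant (lines allowed). Then a subsequence converges, locally uniformly with all derivatives in arclength parametrization from $x_n$, to a g-circle in $M$ through $x$.

*Proof.* A g-circle is determined by a point on it, its unit tangent and its curvature vector there. These are bounded, so they subconverge, and the arclength parametrizations $c_n$ with $c_n(0)=x_n$ converge locally uniformly with all derivatives to that of a g-circle $c$. The intrinsic distance from $x_n$ to $c_n(\sigma)$ is at most $|\sigma|$, so for fixed $\sigma$ the points $c_n(\sigma)$ stay in a closed intrinsic ball of $M$. By completeness and the Hopf–Rinow theorem this ball is compact, so $c(\sigma)\in M$. $\square$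

Note that the limit of circles may be a line; this is why we work with g-circles.

## Exactly two transversal circles near suitable points

Let $N_T$ be the set of $x\in N$ through which there pass two g-circles in $M$ that are transversal at $x$. The next lemma shows that the pairs of circles cannot be tangent everywhere on $N$.

**Lemma 6.** If $N\ne\emptyset$, then $N_T\ne\emptyset$.

*Proof.* Suppose $N\neq\emptyset$ and $N_T=\emptyset$. Take $x\in N\setminus E$ and distinct circles $C,C'\subset M$ through $x$; they are tangent at $x$. By Lemma 1 there are coordinates $(s,t)$ near $x=(0,0)$ with $C=\{t=0\}$, $C'=\{t=g(s)\}$, $g(0)=0$ and $g(s)>0$ for $s\ne0$. All g-circles in $M$ through $x$ have direction $\partial_s$, because otherwise $x\in N_T$.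

There is a small box $|s|,|t|<\varepsilon$ contained in $N\setminus E$ such that every g-circle in $M$ through a point of the box has slope $|dt/ds|\le\frac18$ at that point. Otherwise points $x_n\to x$ and g-circles with slope $>\frac18$ at $x_n$ would, by Lemmas 4 and 5, subconverge to a g-circle in $M$ through $x$ of slope $\ge\frac18$. As $g'(0)=0$, we may also take $\varepsilon$ so small that $g\le\varepsilon/8$ on $|s|<\varepsilon$.

Choose $q=(s_0,t_0)$ with $0<s_0<\varepsilon$ and $0<t_0<g(s_0)$, and let $c$ be any g-circle in $M$ through $q$. As $q\notin C\cup C'$, $c\ne C,C'$. We claim that $c$ passes through $x$. Follow $c$ from $q$ to the left. It is a graph $t=h(s)$ with $|h'|\le\frac18$ as long as it stays in the box. Then $|h|\le t_0+s_0/8\le\varepsilon/4$, so it stays in a compact part of the box, where $|ds|$ along $c$ is bounded below by a positive multiple of arclength. Hence $h$ is defined on all of $[0,s_0]$.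

Suppose $h(s_1)=0$ for some $s_1\in(0,s_0)$. There $c$ and $C$ meet, tangentially because $N_T=\emptyset$. By Lemma 1 this is their only common point, and $h$ has the same strict sign on both sides of $s_1$. As $h(s_0)>0$, we get $h>0$ on $[0,s_0]\setminus\{s_1\}$. If there is no such $s_1$, then $h>0$ on $(0,s_0]$ and $h(0)\ge0$. So $h\ge0$ on $[0,s_0]$ in any case. The same argument with $C'$ in place of $C$ and $g-h$ in place of $h$ (note $g(s_0)-h(s_0)>0$) gives $g-h\ge0$ on $[0,s_0]$. Hence $0\le h(0)\le g(0)=0$, so $x\in c$.

Since $q\notin E$, two distinct circles in $M$ pass through $q$. Both contain $x$, both have direction $\partial_s$ there, and they meet also at $q\ne x$. This contradicts (F3). $\square$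

**Lemma 7.** Each $x\in N_T$ has an open neighbourhood $U\subset N_T$ such that through each $y\in U$ there pass exactly two g-circles $c_1(y),c_2(y)$ in $M$. They are transversal at $y$, depend continuously on $y$ (in the sense of the convergence in Lemma 5, so the planes $\Pi_{c_i(y)}$ are continuous too), and are circles if $y\notin E$.

*Proof.* **Step 1: two circles at most points.** Here we count g-circles on a dense open set, with control of directions. Let $C,C'$ be transversal g-circles in $M$ through $x\in N_T$, and take coordinates with $C=\{t=0\}$, $C'=\{s=0\}$ near $x=(0,0)$. We claim: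

$(*)$ For every $0<\eta<1$ there are an arbitrarily small open neighbourhood $U_\eta\subset N$ of $x$ and an open dense $G_\eta\subset U_\eta$, disjoint from $E\cup C\cup C'\cup Z_C\cup Z_{C'}$, such that through each $y\in G_\eta$ pass exactly two g-circles in $M$, one with slope $|dt/ds|<\eta$ at $y$, the other with slope $>1/\eta$.

First, if $U_\eta$ is small, every g-circle in $M$ through $y\in U_\eta$ meets $C$ if its slope at $y$ is $\ge\eta$, and meets $C'$ if its slope is $\le1/\eta$. Otherwise a sequence of counterexamples with $y_n\to x$ would, by Lemmas 4 and 5, subconverge to a g-circle in $M$ transversal to $C$, respectively $C'$, at $x$. Along the limit, $t$, respectively $s$, changes sign at $x$. So it changes sign along the members of the sequence for large $n$, near $x$, and these meet $C$, respectively $C'$, after all.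

Put $G_\eta=U_\eta\setminus(C\cup C'\cup Z_C\cup Z_{C'}\cup E)$. By Lemma 3 the set $C\cup Z_C$ is closed in $N$ (up to points outside $N$) and has empty interior there, and similarly for $C'$; $E$ is closed and discrete. So $G_\eta$ is open and dense in $U_\eta$. Let $y\in G_\eta$. By Lemma 3, of two distinct g-circles in $M$ through $y$ not both meet $C$, so one has slope $<\eta$; and not both meet $C'$, so one has slope $>1/\eta$. Thus any two distinct g-circles through $y$ fall one into each class. Hence there are at most two, and there are at least two because $y\notin E$. This proves $(*)$.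

**Step 2: exactly two directions at every point near $x$.** Let $U=U_{1/2}$ and $y\in U$. Taking limits from $G_{1/2}$ (Lemmas 4, 5), there pass through $y$ a g-circle in $M$ of slope $\le\frac12$ and one of slope $\ge2$; so $U\subset N_T$. Let $(a_1,a_2)$ and $(b_1,b_2)$ be transversal pairs of g-circles in $M$ through $y$. Apply $(*)$ at $y$ to both pairs, each in its own coordinates, with $\eta\to0$ and shrinking neighbourhoods. The two dense open sets have common points arbitrarily close to $y$. At such a point there are exactly two g-circles, and their directions are arbitrarily close to those of $a_1,a_2$ at $y$, and also to those of $b_1,b_2$. So both pairs have the same two directions $d_1,d_2$ at $y$, where $d_1$ has slope $\le\frac12$ and $d_2$ has slope $\ge2$. Every g-circle in $M$ through $y$ is transversal to one of the two just found, so it belongs to a transversal pair and has direction $d_1$ or $d_2$.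

**Step 3: one g-circle for each direction.** This excludes two tangent g-circles at $y\in U$. Suppose $c\ne\tilde c$ are g-circles in $M$ through $y$ with the same direction, say $d_1$ (the case $d_2$ is identical), and let $e$ be one with direction $d_2$. Take coordinates at $y=(0,0)$ with $c=\{t=0\}$, $e=\{s=0\}$, $\tilde c=\{t=g(s)\}$, where $g(0)=0$ and $g>0$ for $s\neq0$ (Lemma 1). Choose $y_n\to y$ in the open region $\{s>0,\ 0<t<g(s)\}$, in the dense open set of $(*)$ for the pair $(c,e)$ with $\eta=\frac12$, and outside $Z_{\tilde c}$. Through $y_n$ pass exactly two g-circles $\varphi_n$ (slope $<\frac12$) and $\psi_n$ (slope $>2$), slopes being measured in the present coordinates.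

A subsequential limit of $\psi_n$ has slope $\ge2$ at $y$ and, by Step 2, direction $d_1$ or $d_2$. As $d_1$ has slope $0$ here, it is $d_2$, transversal to both $c$ and $\tilde c$. So, for large $n$ in a subsequence, $\psi_n$ meets both $c$ and $\tilde c$, by the sign-change argument of Step 1. Since $y_n\notin Z_c\cup Z_{\tilde c}\cup c\cup\tilde c$, Lemma 3 shows that $\varphi_n$ meets neither $c$ nor $\tilde c$. A subsequential limit of $\varphi_n$ has slope $\le\frac12$, hence direction $d_1$ at $y$. So with some fixed $\varepsilon_0>0$ and for large $n$, an arc of $\varphi_n$ through $y_n$ is a graph $t=h_n(s)$, $|s|<\varepsilon_0$. It starts between $c$ and $\tilde c$ and meets neither, so $0<h_n(s)<g(s)$ for all $|s|<\varepsilon_0$. For $s=0$ this reads $0<h_n(0)<0$, a contradiction.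

**Step 4: continuity.** By Steps 2 and 3 there are exactly two g-circles in $M$ through $y\in U$: $c_1(y)$ of slope $\le\frac12$ and $c_2(y)$ of slope $\ge2$ in the coordinates of Step 1. If $y_n\to y$ in $U$, every subsequence of $c_i(y_n)$ has, by Lemmas 4 and 5, a further subsequence converging to a g-circle in $M$ through $y$ with the same slope bound, that is, to $c_i(y)$. The planes converge as well, since three distinct points of $c_i(y)$ are limits of points of the $c_i(y_n)$. If $y\notin E$, two distinct circles in $M$ pass through $y$, so these are $c_1(y)$ and $c_2(y)$. $\square$

In particular $N_T$ is open.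

## The common point $v$ and the doubly ruled quadric

We recall a textbook fact. Given three pairwise skew (that is, disjoint) lines in $\mathbb{RP}^3$, there is a unique non-degenerate doubly ruled quadric containing them. Its lines form two families, the *reguli*. Lines of the same regulus are skew, lines of different reguli meet in one point, and through each point of the quadric passes one line of each regulus. The three given lines belong to one regulus, and the lines meeting all three are exactly the lines of the other. Example: $z=xy$ with the lines $x=\text{const}$ and the lines $y=\text{const}$.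

**Lemma 8.** Let $x\in N_T\setminus E$, and let $c_1,c_2$ be as in Lemma 7 on a neighbourhood $U$ of $x$ with $U\cap E=\emptyset$. For a sufficiently small open neighbourhood $U'\subset U$ of $x$ put $\Gamma=\{c_1(y):y\in U'\}$ and $\Delta=\{c_2(y):y\in U'\}$ (families of circles). Then:

1. Distinct members of $\Gamma$ are not cospherical; the same for $\Delta$.
2. There is a unique point $v\in\mathbb{RP}^4$ lying in $\Pi_c$ for all $c\in\Gamma\cup\Delta$. It is the only common point of $\Pi_c,\Pi_{c'}$ for distinct $c,c'\in\Gamma$ or distinct $c,c'\in\Delta$. Moreover $v\notin\Sigma$.
3. Let $\pi:\mathbb{RP}^4\setminus\{v\}\to\mathbb{RP}^3$ be the projection from $v$. There is a non-degenerate doubly ruled quadric $Q\subset\mathbb{RP}^3$ with reguli $R_1,R_2$ such that the lines $\pi(\Pi_c)$ belong to $R_1$ for $c\in\Gamma$ and to $R_2$ for $c\in\Delta$. Each line $\pi(\Pi_\gamma)$, $\gamma\in\Gamma$, meets each line $\pi(\Pi_\delta)$, $\delta\in\Delta$.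

*Proof.* **Step 1: members of different families cross near $x$.** Use coordinates with $c_1(x)=\{t=0\}$, $c_2(x)=\{s=0\}$ as in Lemma 7, and a small $\rho>0$. By continuity, if $U'$ is small, every $\gamma\in\Gamma$ contains an arc $t=h(s)$, $|s|\le\rho$, and every $\delta\in\Delta$ an arc $s=k(t)$, $|t|\le\rho$, with $|h|,|k|<\rho$ and $|h'|,|k'|\le\frac14$, in $U$. The function $s-k(h(s))$ is positive at $\rho$ and negative at $-\rho$, so it has a zero, and the arcs meet at a point $z\in U$. At $z$ the slope of $\gamma$ is $\le\frac14$ and that of $\delta$ is $\ge4$, so $\gamma=c_1(z)$ and $\delta=c_2(z)$. Both families are infinite, since finitely many circles do not cover $U'$.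

**Step 2: no two members of one family are cospherical.** Let $\gamma\ne\gamma'$ in $\Gamma$ lie on a g-sphere $S$, and let $\delta\in\Delta$. By Step 1, $\delta$ meets $\gamma$ transversally at some $z$ with $\gamma=c_1(z)$, $\delta=c_2(z)$, and $\gamma'$ at some $z'$ with $\gamma'=c_1(z')$, $\delta=c_2(z')$. By Lemma 1, $\delta\cap\gamma$ and $\delta\cap\gamma'$ have exactly two points each. If they coincided, then $z\in\gamma'$, so $\gamma'\in\{c_1(z),c_2(z)\}=\{\gamma,\delta\}$, so $\gamma'=\delta$; but $\gamma'=c_1(z')\ne c_2(z')=\delta$. So $\delta$ has at least three points on $S$, and $\delta\subset S$ by (F2). As $y\in c_2(y)$ for each $y\in U'$, we get $U'\subset S$, contradicting $U'\subset N$. The same argument works for $\Delta$.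

**Step 3: the point $v$.** Let $\gamma\ne\gamma'$ in $\Gamma$. By Step 2 and (F1), $\Pi_\gamma\cap\Pi_{\gamma'}$ is one point $v$. Any $\delta\in\Delta$ shares a point of $M$ with $\gamma$ and with $\gamma'$ and is different from them, so by Lemma 1 it is cospherical with each. Hence $\Pi_\delta$ meets $\Pi_\gamma$ and $\Pi_{\gamma'}$ in lines. These two lines lie in the plane $\Pi_\delta$, so they meet, necessarily in $v$. So $v\in\Pi_\delta$ for every $\delta\in\Delta$. For $\delta\ne\delta'$ in $\Delta$, $\Pi_\delta\cap\Pi_{\delta'}$ is one point, hence equal to $v$. So $v$ does not depend on the choice of $\gamma,\gamma'$; pairing any $\gamma''\in\Gamma$ with another member of $\Gamma$, we see $v\in\Pi_{\gamma''}$. If $v\in\Sigma$, then $v\in\Pi_\gamma\cap\Pi_{\gamma'}\cap\Sigma=\gamma\cap\gamma'$. These are circles in $M$, so $v\in M$ and they are cospherical by Lemma 1, contradicting Step 2.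

**Step 4: the quadric.** Since $v\in\Pi_c$, each $\pi(\Pi_c\setminus\{v\})$ is a line, written $\pi(\Pi_c)$. For different members of the same family the planes meet only in $v$, so the lines are skew. For $\gamma\in\Gamma$, $\delta\in\Delta$ the planes share a line through $v$, so the lines meet. Three lines from $\Delta$ determine a quadric $Q$; let $R_2$ be the regulus containing these three and $R_1$ the other. All lines from $\Gamma$ meet the three, so they belong to $R_1$. All lines from $\Delta$ meet three lines from $\Gamma$, so they belong to $R_2$. $\square$

**Example 3 (the ellipsoid again).** The plane $px_1-\varepsilon qx_3=k$ and the sphere $|x|^2-a_2^2k(px_1+\varepsilon qx_3)=a_2^2$ of Example 1 have no linear term in $x_2$, so their hyperplanes, and hence the planes $\Pi_c$ of all the circles found there, contain $v=[0,1,0,0,0]$, and $\langle v,v\rangle=1$. Projection from $v$ forgets $X_2$. In the affine chart $X_5-X_4=1$ with $\rho=X_4+X_5$ it is $x\mapsto(x_1,x_3,|x|^2)$. Equation (1) says that the image lies on $\frac{\rho}{a_2^2}=1+(px_1-qx_3)(px_1+qx_3)$, a hyperbolic paraboloid, with the rulings $px_1-\varepsilon qx_3=k$, $\frac{\rho}{a_2^2}=1+k(px_1+\varepsilon qx_3)$.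 A point $(x_1,x_3,\rho)$ has two preimages in $E^3$ iff $\rho>x_1^2+x_3^2$. A ruling carries a circle as long as it meets this region, and the circle shrinks to a point when the ruling becomes tangent to its boundary. This is the picture to keep in mind for what follows.

## Rulings that meet the region $\Omega$

From now on assume $N\ne\emptyset$. Fix $x\in N_T\setminus E$, which exists since $N_T$ is open and non-empty (Lemmas 6, 7), and take $v,\pi,Q,R_1,R_2$ from Lemma 8. Write $\ell_t$ ($t\in R_1$) and $m_s$ ($s\in R_2$) for the lines. Then $R_i\cong\mathbb{RP}^1$, and $(t,s)\mapsto\ell_t\cap m_s$ is a homeomorphism $R_1\times R_2\to Q$.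

Normalize $\langle v,v\rangle=\pm1$ and identify $\mathbb{RP}^3=P(v^\perp)$. The points of $\Sigma$ over $z\in v^\perp$ are the $z+\lambda v$ with $\langle z,z\rangle+\lambda^2\langle v,v\rangle=0$. Let $\Omega\subset\mathbb{RP}^3$ be the open set of points with exactly two preimages $z\pm\lambda v$ in $\Sigma$. Over $\Omega$ the map $\pi:\Sigma\to\mathbb{RP}^3$ is a two-sheeted covering. If $\langle v,v\rangle=-1$, then $v^\perp$ is positive definite and $\Omega=\mathbb{RP}^3$. If $\langle v,v\rangle=1$, then $v^\perp$ has signature $(3,1)$ and $\Omega=\{\langle z,z\rangle<0\}$; points of $\partial\Omega=\{\langle z,z\rangle=0\}$ have one preimage, namely $z$ itself, and points outside $\overline\Omega$ have none.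

Put $\gamma_t=\Sigma\cap\langle v,\ell_t\rangle$ and $\delta_s=\Sigma\cap\langle v,m_s\rangle$, sections of $\Sigma$ by planes. If $\ell_t\cap\Omega\ne\emptyset$, then $\gamma_t$ has more than one point, so it is a g-circle; and $\ell_t\cap\Omega$ is connected, being either the whole line or the negative part of a form of signature $(1,1)$ on a two-dimensional space, which is an open interval of the line. If $\ell_t\cap\Omega=\emptyset$ (possible only when $\langle v,v\rangle=1$), the form on $\ell_t$ is positive semidefinite with radical of dimension $\le1$, and $\gamma_t$ is a single point or empty. The same holds for $m_s,\delta_s$. Define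
$$J_1=\{t:\ell_t\cap\Omega\ne\emptyset\},\quad K_t=\{s:\ell_t\cap m_s\in\Omega\},\quad J_2=\{s:m_s\cap\Omega\ne\emptyset\},\quad K'_s=\{t:\ell_t\cap m_s\in\Omega\}.$$
The set $\{(t,s):\ell_t\cap m_s\in\Omega\}$ is open, so $J_1,J_2$ are open. $K_t$ and $K'_s$ are open and connected, because $s\mapsto\ell_t\cap m_s$ is a homeomorphism $R_2\to\ell_t$.

If $s\in K_t$, then $\gamma_t$ and $\delta_s$ meet exactly in the two points of $\Sigma$ over $\ell_t\cap m_s$, and transversally by (F3). For $t\ne t'$ the planes $\langle v,\ell_t\rangle$ and $\langle v,\ell_{t'}\rangle$ meet only in $v\notin\Sigma$. So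
$$\gamma_t\cap\gamma_{t'}=\emptyset,\quad\text{and } \gamma_t,\gamma_{t'} \text{ are not cospherical if both are g-circles}\qquad(t\ne t'), \tag{3}$$
and likewise for the $\delta_s$.

Let $O_1$ be the interior in $R_1$ of $\{t\in J_1:\gamma_t\text{ is a circle contained in }M\}$, and define $O_2\subset R_2$ similarly with $\delta_s$. Let $c_1(x)=\gamma_{t_0}$ and $c_2(x)=\delta_{s_0}$. We check that
$$t_0\in O_1,\qquad s_0\in O_2,\qquad s_0\in K_{t_0}. \tag{4}$$
The circles $\gamma_{t_0},\delta_{s_0}$ meet in two points by Lemma 1, both over $\ell_{t_0}\cap m_{s_0}$, so $s_0\in K_{t_0}$. For $y\in\gamma_{t_0}$ near $x$, the circle $c_2(y)$ is in $\Delta$, so it is $\delta_s$ for the line $m_s\in R_2$ through $\pi(y)$. As $\pi$ restricts to a local homeomorphism from $\gamma_{t_0}$ to $\ell_{t_0}$ near $x$, all $s$ near $s_0$ occur. So $\delta_s$ is a circle in $M$ for all $s$ near $s_0$, and $s_0\in O_2$; similarly $t_0\in O_1$.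

## Following the rulings across umbilic points

This section shows that the family $\gamma_t$ stays in $M$ as long as $\ell_t$ meets $\Omega$. Umbilic points may be met on the way; the proof of Lemma 9 uses that a whole arc of them cannot occur.

**Lemma 9.** Let $t_*\in J_1\cap\overline{O_1}$ and suppose $O_2\cap K_{t_*}\ne\emptyset$. Then $t_*\in O_1$. The same holds with the roles of the two families exchanged.

*Proof.* **Step 1: set-up.** We choose coordinates $(t,s)$ on a piece of $M$ near $\gamma_{t_*}$. Let $V\subset O_2\cap K_{t_*}$ be an open interval with compact closure in $O_2\cap K_{t_*}$. By compactness, for $t$ in a small interval around $t_*$ and $s\in V$ we have $\ell_t\cap m_s\in\Omega$. Let $y(t,s)$ be a continuous choice of a point of $\Sigma$ over it; this exists because the double covering is trivial over a product of intervals. The point $y(t,s)$ determines $(t,s)$ and lies in $\gamma_t\cap\delta_s$, and $\delta_s\subset M$, so $y(t,s)\in M$. The points $y(t_*,s)$, $s\in V$, form an arc $\alpha$ of $\gamma_{t_*}$ contained in $M$.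

**Step 2: $\gamma_{t_*}$ is a g-circle in $M$.** So far we know only the arc $\alpha$. Take $t_n\in O_1$, $t_n\to t_*$, and $s\ne s'$ in $V$. The circle $\gamma_{t_n}\subset M$ contains $y(t_n,s)$ and $y(t_n,s')$, which converge to two distinct points of $M$. So the radii of the $\gamma_{t_n}$ are bounded below. By Lemma 5 a subsequence converges to a g-circle $c$ in $M$. Every point of $c$ is a limit of points of $\Sigma\cap\langle v,\ell_{t_n}\rangle$, so it lies in $\Sigma\cap\langle v,\ell_{t_*}\rangle=\gamma_{t_*}$. As $\gamma_{t_*}$ is a g-circle ($t_*\in J_1$), $c=\gamma_{t_*}$.

**Step 3: not all points of $\alpha$ are umbilic.** This is needed because Lemmas 7 and 8 speak only about $N$. Suppose all are. Parametrize $\alpha$ by arclength and let $\nu$ be the unit normal of $M$ along it. At umbilic points $\nu'=-\lambda\alpha'$ for some function $\lambda$; differentiating $\alpha'\cdot\nu=0$ gives $\lambda=\alpha''\cdot\nu$, which is smooth. Since $\alpha$ is an arc of a circle or line, $\alpha'''=-\kappa^2\alpha'$ with $\kappa$ constant. So $\lambda'=\alpha'''\cdot\nu+\alpha''\cdot\nu'=-\kappa^2\alpha'\cdot\nu-\lambda\alpha''\cdot\alpha'=0$. If $\lambda\ne0$, then $\alpha+\nu/\lambda$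 is constant, and $\alpha$ lies on a sphere tangent to $M$ along $\alpha$. If $\lambda=0$, then $\nu$ is constant, and $\alpha$ lies in a plane tangent to $M$ along $\alpha$. In both cases there is one g-sphere $S$ that contains $\alpha$, hence $\gamma_{t_*}$ by (F2), and is tangent to $M$ along $\alpha$.

For $s\in V$ the g-sphere $S(\gamma_{t_*},\delta_s)$ contains $\gamma_{t_*}$ and is tangent to $M$ at $y(t_*,s)$, because $\gamma_{t_*}$ and $\delta_s$ are transversal curves in $M$ there. By (F4), $S(\gamma_{t_*},\delta_s)=S$ for all $s\in V$. Then the $\delta_s$, $s\in V$, are mutually cospherical, contradicting (3) for the second family.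

**Step 4: a full neighbourhood of $t_*$.** We apply the local theory at a good point of $\alpha$. By Step 3 the non-umbilic points form a non-empty open part of $\alpha$, and $E$ is closed and discrete, so there is $s\in V$ with $y_0:=y(t_*,s)\in N\setminus E$. As $\gamma_{t_*}$ and $\delta_s$ are transversal g-circles in $M$ through $y_0$, $y_0\in N_T\setminus E$. By Lemma 7 they are the only two, and $\gamma_{t_*}$ is a circle. Apply Lemmas 7 and 8 at $y_0$, labelled so that $c_1(y_0)=\gamma_{t_*}$ and $c_2(y_0)=\delta_s$; call the two families there $\Gamma_0$ and $\Delta_0$.

For $(t,s')$ near $(t_*,s)$, $\delta_{s'}$ is a circle in $M$ through $y(t,s')$. Its tangent line there corresponds to the intersection of its plane with $y(t,s')^\perp$, which varies continuously because the form is non-degenerate on the plane. So its direction at $y(t,s')$ is close to that of $\delta_s$ at $y_0$, and $c_2(y(t,s'))=\delta_{s'}$. In particular $\delta_{s'}\in\Delta_0$ for $s'$ near $s$. The planes of two different such $\delta_{s'}$ meet only in $v$, so the point given by Lemma 8 at $y_0$ is again $v$.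

For $t$ near $t_*$ the circle $c_1(y(t,s))$ is in $\Gamma_0$. By Lemma 8.3 at $y_0$, the line $\pi(\Pi_{c_1(y(t,s))})$ meets $m_{s'}$ for all $s'$ near $s$, in particular three lines of $R_2$; so it belongs to $R_1$. It passes through $\pi(y(t,s))=\ell_t\cap m_s$, so it is $\ell_t$. Thus $c_1(y(t,s))=\gamma_t$, and it is a circle in $M$, for all $t$ near $t_*$. That is, $t_*\in O_1$. The argument is symmetric in the two families. $\square$

Let $I$ be the connected component of $O_1$ containing $t_0$.

**Lemma 10.** $K_t\subset O_2$ for every $t\in I$, and $I$ is a connected component of $J_1$; in particular $I$ is closed in $J_1$.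

*Proof.* **Step 1: for $t\in I$, either $K_t\subset O_2$ or $K_t\cap O_2=\emptyset$.** Let $t\in I$ and $s_*\in K_t\cap\overline{O_2}$. Then $s_*\in J_2$, and $t\in O_1\cap K'_{s_*}$. By Lemma 9 with the roles exchanged, $s_*\in O_2$. So $K_t\cap O_2$ is open and closed in $K_t$, which is connected and non-empty.

**Step 2: $K_t\subset O_2$ for all $t\in I$.** By Step 1, $P:=\{t\in I:K_t\cap O_2\ne\emptyset\}=\{t\in I:K_t\subset O_2\}$. By the first description $P$ is open in $I$: if $s\in K_t\cap O_2$, then $s\in K_{t'}$ for $t'$ near $t$. If $t_n\in P$ and $t_n\to t\in I$, pick $s\in K_t$; then $s\in K_{t_n}\subset O_2$ for large $n$, so $t\in P$. So $P$ is closed in $I$. By (4), $t_0\in P$, so $P=I$.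

**Step 3: $I$ is closed in $J_1$.** Let $t_*\in J_1\cap\overline I$ and $s\in K_{t_*}$. For $t\in I$ close to $t_*$ we have $s\in K_t\subset O_2$. So $O_2\cap K_{t_*}\ne\emptyset$, and Lemma 9 gives $t_*\in O_1$. Components of $O_1$ are closed in $O_1$, so $t_*\in I$. Thus $I$ is open, connected, and closed in $J_1$. $\square$

## Shrinking circles and the proof of Theorem 1

Let $A=\bigcup_{t\in I}\gamma_t\subset M$, by (3) a disjoint union of circles. We claim that $A$ is open in $M$ and not all of $M$. Let $\mathcal G=\{(t,p):t\in I,\ p\in\gamma_t\}$. Locally in $t$ the three-dimensional spaces of the planes $\langle v,\ell_t\rangle$ have continuous bases $u_1,u_2,u_3$ in which the form is $\mathrm{diag}(1,1,-1)$, and $\gamma_t=\{[\cos\theta\,u_1+\sin\theta\,u_2+u_3]\}$. So $\mathcal G$ is a circle bundle over $I$, a 2-manifold. The map $(t,p)\mapsto p$ is injective and continuous into $M$, hence by invariance of domain an open embedding with image $A$. So $A$ is open in $M$ and homeomorphic to $S^1\times\mathbb R$ if $I\ne R_1$, or to a torus or a Klein bottle if $I=R_1$. In no case is $A$ simply connected, so $A\ne M$. Since $M$ is connected, $A$ is not closed in $M$, and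
$$P_1:=(\overline A\cap M)\setminus A\ne\emptyset.$$

Let $q\in P_1$, say $q=\lim q_n$ with $q_n\in\gamma_{t_n}$, $t_n\in I$, and $t_n\to T$ after passing to a subsequence. Then $q\in\Sigma\cap\langle v,\ell_T\rangle=\gamma_T$. If $T\in J_1$, then $T\in I$ by Lemma 10, so $q\in\gamma_T\subset A$, a contradiction. So $T\notin J_1$; then $\gamma_T$ has at most one point, and
$$\gamma_T=\{q\},\qquad T\notin J_1,\qquad T\text{ is an end of } I. \tag{5}$$
In particular $J_1\ne R_1$, so $\langle v,v\rangle=1$, and $I$ is an open interval with end $T$. By compactness of $\Sigma$, $\gamma_t\to\{q\}$ as $t\to T$ in $I$, because limits of points of $\gamma_t$ lie in $\gamma_T$.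

**Lemma 11.** $P_1\subset E$.

*Proof.* Suppose $q\in P_1\setminus E$, and let $C_1\ne C_2$ be circles in $M$ through $q$. Let $W\subset M$ be an open disc around $q$, identified with $\mathbb R^2$, so small that it contains neither $C_1$ nor $C_2$. Let $I'=(\tau,T)\subset I$ be an end interval, parametrized so that $T$ is the upper end, with $\gamma_t\subset W$ for $t\in I'$, and let $D_t\subset W$ be the closed disc bounded by $\gamma_t$.

**Step 1: $q\in\operatorname{int}D_t$ for all $t\in I'$.** A priori the small circles might approach $q$ from one side. For $t<t'$ in $I'$ the Jordan curves $\gamma_t,\gamma_{t'}$ are disjoint, so exactly one of $D_{t'}\subset\operatorname{int}D_t$, $D_t\subset\operatorname{int}D_{t'}$, $D_t\cap D_{t'}=\emptyset$ holds. The first is equivalent to the non-vanishing of the winding number of $\gamma_t$ around a point of $\gamma_{t'}$ chosen continuously in $t'$. This number is locally constant, so the first relation is open and closed in the connected set $\{t<t'\}$. The same holds for the second. Hence the relation is the same for all $t<t'$ in $I'$.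

If $z\in\operatorname{int}D_t$, then $z\in\operatorname{int}D_{t'}$ for $t'$ near $t$, again by the winding number; so the discs are not disjoint. Suppose $D_t\subset\operatorname{int}D_{t'}$ for all $t<t'$. As $t'\to T$, the curve $\gamma_{t'}$, and hence $D_{t'}$, is eventually in any given small round disc around $q$ in $W\cong\mathbb R^2$, because the complement of that disc is connected, unbounded and disjoint from $\gamma_{t'}$. So $D_t\subset\{q\}$, which is absurd. Thus $D_{t'}\subset\operatorname{int}D_t$ for $t<t'$. Fix $t<t''$. Then $\gamma_{t'}\subset D_{t''}$ for $t'>t''$, and $\gamma_{t'}\to q$ as $t'\to T$, so $q\in D_{t''}\subset\operatorname{int}D_t$.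

**Step 2: the small circles are forced onto one g-sphere.** Each $C_i$ is connected, contains $q\in\operatorname{int}D_t$ and has points outside $W\supset D_t$; so it meets $\gamma_t=\partial D_t$, for $i=1,2$ and all $t\in I'$. Since $q\notin A\supset\gamma_t$, Lemma 2 with $C=\gamma_t$ gives $\gamma_t\subset S(C_1,C_2)$ for all $t\in I'$. So $\gamma_t,\gamma_{t'}$ are cospherical for $t\ne t'$ in $I'$, contradicting (3). $\square$

**Proof of Theorem 1.** Let $E=\emptyset$. If $N\ne\emptyset$, then $\emptyset\ne P_1\subset E=\emptyset$, a contradiction. So $N=\emptyset$, that is, $M$ is totally umbilic. By the classical theorem on totally umbilic surfaces, $M$ is a connected open subset of a plane or sphere $S$. If $M\neq S$, a geodesic of $S$ starting in $M$ and running to a boundary point of $M$ in $S$ would give a geodesic of $M$ of finite length that cannot be continued in $M$, against completeness. So $M=S$. $\blacksquare$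

## Four or two exceptional points: proof of Theorem 2

Let $(H_E)$ hold and let $M$ be neither a plane nor a sphere. By the last paragraph, $N\ne\emptyset$, so the last three sections apply. In particular $\langle v,v\rangle=1$ and $A\cong S^1\times\mathbb R$.

**Step 1: $\#P_1$ and the shape of $A$.** We show that $A$ fills $M$ up to the points of $P_1$, and count these. By (5) each $q\in P_1$ satisfies $\{q\}=\gamma_T$ for an end $T$ of the interval $I$, so $1\le\#P_1\le2$. The set $A$ is open in $M$ and closed in $M\setminus P_1$, which is connected, being a surface minus finitely many points. So $A=M\setminus P_1$. Now $\pi_1(A)=\mathbb Z$. A sphere minus one point is simply connected, and a plane minus two points has free fundamental group of rank $2$. Hence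
$$\#P_1=2\ \text{ if } M\cong S^2,\qquad \#P_1=1\ \text{ if } M\cong\mathbb R^2. \tag{6}$$

**Step 2: the cyclide.** This step pulls the equation of $Q$ back to $E^3$. Let $\beta$ be the quadratic form on $v^\perp$ defining $Q$, and $\Psi(X)=\beta(X-\langle X,v\rangle v)$; recall that $\langle v,v\rangle=1$, so $X\mapsto X-\langle X,v\rangle v$ is the projection $\pi$. As $\pi(\gamma_t)\subset\ell_t\subset Q$, $\Psi$ vanishes on $A$, hence on $M=\overline A\cap M$. Every linear form in $X(x)$ is a constant times $|x|^2$ plus an affine function of $x$, by (2). So the quadratic form $\Psi(X(x))$ has the form $a|x|^4+|x|^2\lambda(x)+\mu(x)$ with $a$ constant, $\lambda$ linear and $\deg\mu\le2$. If it were identically zero, $\Psi$ would vanish on $\Sigma$ and $\pi(\Sigma)\subset Q$; but $\pi(\Sigma)\supset\Omega$, a non-empty open set.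

**Step 3: the second family.** Everything in the last two sections is symmetric. Let $I_2$ be the component of $O_2$ containing $s_0$, and define $P_2$ from the $\delta_s$, $s\in I_2$, as $P_1$ was defined from the $\gamma_t$. Then $P_2\subset E$, $\#P_2=\#P_1$ by (6), and each $q\in P_2$ satisfies $\{q\}=\delta_S$ with $S\notin J_2$.

**Step 4: $P_1\cap P_2=\emptyset$.** This is what doubles the count. Suppose $q\in P_1\cap P_2$, $\{q\}=\gamma_T=\delta_S$, and put $z_0=\pi(q)\in\ell_T\cap m_S$. Both lines miss $\Omega$, and $z_0$ has a preimage in $\Sigma$, so $z_0\in\partial\Omega$. On each of the two lines the form is positive semidefinite and $z_0$ is a null vector, so $z_0$ spans the radical; that is, both lines lie in $z_0^\perp$ and are tangent to $\partial\Omega$ at $z_0$. Two different lines of $Q$ through $z_0$ span the tangent plane of $Q$ there. Hence $Q$ and $\partial\Omega$ have the same tangent plane at $z_0$.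

Next we use a symmetry. Let $\iota(X)=X-2\langle X,v\rangle v$, the inversion of $\Sigma$ in the g-sphere $S_v=\Sigma\cap v^\perp$. It preserves every $\gamma_t$, as $v\in\langle v,\ell_t\rangle$, and it fixes $q$, the only point of $\Sigma$ over $z_0$. So it preserves $A\cup\{q\}$, which is an open neighbourhood of $q$ in $M$ by Step 1. Since $q=z_0\in v^\perp$, we have $q\in S_v$. Invert at a point of $S_v$ other than $q$, and apply a Euclidean motion: $S_v$ becomes the plane $\{x_3=0\}$ and $q$ becomes $0$. This is an element of $O(4,1)$, under which all the data $\Sigma,v,\gamma_t,\delta_s,\ell_t,m_s,Q,\Omega$ are carried along. So we may assume that $q=0$ and $v=e_3$ (changing the sign of $v$ if necessary), with $A\cup\{q\}$ replaced by its image, of which only the part near $0$ matters; there it is a smooth embedded surface, which we still call $M$. Now $\iota(x)=(x_1,x_2,-x_3)$. The tangent plane of $M$ at $0$ is $\iota$-invariant, so it is $\{x_3=0\}$ or contains $e_3$.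

In the first case $M$ is near $0$ a graph $x_3=\varphi(x_1,x_2)$, and $\iota$-invariance gives $\varphi=-\varphi$, so $M\subset S_v$ near $0$. Since $\gamma_t\to\{q\}$, we get $\gamma_t\subset S_v$ for $t\in I$ near $T$, so $v\in\Pi_{\gamma_t}\subset v^\perp$, contradicting $\langle v,v\rangle=1$.

In the second case, after a rotation about the $x_3$-axis, the tangent plane is $\{x_2=0\}$, and $M$ is near $0$ a graph $x_2=\varphi(x_1,x_3)$ with $\varphi(0,x_3)=O(x_3^2)$. Use the affine chart $X_5-X_4=1$ of $P(v^\perp)=P(\{X_3=0\})$ with coordinates $(x_1,x_2,\rho)$, $\rho=X_4+X_5$. There $\pi$ is $x\mapsto(x_1,x_2,|x|^2)$, the form is $x_1^2+x_2^2-\rho$, so $\Omega=\{\rho>x_1^2+x_2^2\}$, and $z_0=0$. The tangent plane of $\partial\Omega$ at $z_0$ is $\{\rho=0\}$, and it is also the tangent plane of $Q$. Hence $Q$ is near $z_0$ a graph $\rho=h(x_1,x_2)$ with $h=O(x_1^2+x_2^2)$. Since $\pi(A\cup\{q\})\subset Q$, the points $(0,\varphi(0,x_3),x_3)$ of $M$ give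
$$\varphi(0,x_3)^2+x_3^2=h(0,\varphi(0,x_3))=O(\varphi(0,x_3)^2)=O(x_3^4),$$
which is impossible for small $x_3\ne0$. So $P_1\cap P_2=\emptyset$.

**Step 5: the bounds.** By Lemma 11 and Steps 3 and 4, $P_1$ and $P_2$ are disjoint subsets of $E$. So $\#E\ge\#P_1+\#P_2=2\,\#P_1$, which by (6) is $4$ if $M$ is compact and $2$ if $M$ is non-compact. The ellipsoid of Example 1 has $\#E=4$ and the paraboloid of Example 2 has $\#E=2$, so both bounds are sharp. $\blacksquare$
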